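# A compact $F$-space of weight $\mathfrak c$ with $\dim X<\operatorname{ind}X$ after adding Cohen reals

All spaces are Tychonoff, $I=[0,1]$, and $\mathfrak c=2^{\aleph_0}$.

## 1. Equality of the three dimensions, tested on $\omega^*$ and $(\omega\times Y)^*$

A space $X$ is an **$F$-space** if every cozero set of $X$ is $C^*$-embedded in $X$; equivalently, any two disjoint cozero sets are completely separated. For a compact space this rules out nontrivial convergent sequences. First, a closed subspace $A$ of a normal $F$-space $X$ is an $F$-space: two disjoint cozero sets of $A$ can be written $\{h>0\}$ and $\{h<0\}$ for one continuous $h:A\to[-1,1]$; extend $h$ to $X$ by Tietze, separate the two resulting disjoint cozero sets in $X$, and restrict. Second, the convergent sequence $\omega+1$ is not an $F$-space: the even and the odd integers are disjoint cozero sets whose closures meet. Examples of compact $F$-spaces come from fact (F1) below; the first one is $\omega^*=\beta\omega\setminus\omega$.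

We recall the three dimensions for normal spaces. We have $\dim Z\le n$ if every finite open cover has a finite open refinement such that no point lies in more than $n+1$ members. The inductive dimensions start from $\operatorname{ind}\emptyset=\operatorname{Ind}\emptyset=-1$. We have $\operatorname{ind}Z\le n$ if every neighborhood of every point $x$ contains an open $U\ni x$ with $\operatorname{ind}\mathrm{Bd}\,U\le n-1$. A closed set $L$ is a **partition** between $A$ and $B$ if $Z\setminus L$ is the union of disjoint open sets $O\supseteq A$ and $O'\supseteq B$; and $\operatorname{Ind}Z\le n$ if any two disjoint closed sets have a partition $L$ between them with $\operatorname{Ind}L\le n-1$.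

The first guess is that these numbers agree on every compact $F$-space, at least when the weight is not too large, say for weight $\mathfrak c$. Under the Continuum Hypothesis the guess is right: Hart and van Mill proved that under CH every compact $F$-space $X$ of weight $\mathfrak c$ satisfies $\operatorname{ind}X=\operatorname{Ind}X=\dim X$. The question, taken from "A compact $F$-space with noncoinciding dimensions" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2012/Mill_6-2012.pdf), is whether ZFC alone proves this.

Here are the conventions and textbook facts needed to test the guess and for everything later. For $Z$ locally compact, $\sigma$-compact and non-compact (hence normal), put $Z^*=\beta Z\setminus Z$; it is closed in $\beta Z$. If $H\subseteq Z$ is closed, then $H$ is $C^*$-embedded, so $\overline H^{\beta Z}=\beta H$; put $H^*=\overline H^{\beta Z}\cap Z^*$, which is the remainder of $H$ (and is empty if $H$ is compact).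

* **(F1)** $Z^*$ is a compact $F$-space (Gillman–Jerison, Theorem 14.27).
* **(F2)** If $f:Z\to Z'$ is perfect and $f^\beta:\beta Z\to\beta Z'$ is its extension, then $(f^\beta)^{-1}(Z'^*)=Z^*$ (Engelking, *General Topology*, 3.7.16). We write $f^*=f^\beta{\restriction}Z^*$.
* **(F3)** Disjoint closed sets of $Z$ have disjoint closures in $\beta Z$. Hence $\overline A\cap\overline B=\overline{A\cap B}$ in $\beta Z$ for closed $A,B\subseteq Z$: if $x\in\overline A\cap\overline B$ had a closed neighborhood $W$ missing $\overline{A\cap B}$, then $A\cap W$ and $B\cap W$ would be disjoint closed sets of $Z$ with $x$ in both closures.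
* **(F4)** $\dim\beta Z=\dim Z$ for normal $Z$, and $\dim$ is monotone on closed subsets of normal spaces.
* **(F5)** $\dim(A\times B)\le\dim A+\dim B$ for compact $A,B$.
* **(F6)** $\dim S\le\operatorname{ind}S$ for compact $S$ (Aleksandrov), and $\operatorname{ind}\le\operatorname{Ind}$ for normal spaces.
* **(F7)** For $n\ge1$, a compact $F$ has $\dim F\le n-1$ iff every map from a closed subset of $F$ to the sphere $S^{n-1}$ extends over $F$.
* **(F8)** Let $C$ be compact, $K\subseteq\omega$ infinite and $z_k\in\{k\}\times C$ for $k\in K$. The set $P=\{z_k:k\in K\}$ is closed, discrete and infinite in $\omega\times C$, so $P^*\neq\emptyset$. Points of $P^*$ are called *limits* of $(z_k)$. If $f:\beta(\omega\times C)\to I$ is continuous with $f(z_k)\ge a$ for all $k\in K$, then $f\ge a$ on $P^*$; similarly for $\le$.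

**Dimension zero.** Let $X\ne\emptyset$ be compact with $\dim X=0$, and let $A,B$ be disjoint closed sets. Refine the cover $\{X\setminus A,X\setminus B\}$ by a finite cover by disjoint open, hence clopen, sets. The union of the members that meet $A$ is clopen, contains $A$ and misses $B$. So $\operatorname{Ind}X=\operatorname{ind}X=0$, and the guess holds for $\dim X=0$. By (F4), $\omega^*$ is of this kind.

**The space $(\omega\times I)^*$.** By (F4), $\dim(\omega\times I)^*\le1$. It is not $0$: otherwise there is a clopen set of the remainder that contains $(\omega\times\{1\})^*$ and misses $(\omega\times\{0\})^*$, and so a continuous $f:\beta(\omega\times I)\to I$ whose values on the remainder are only $0$ and $1$, with $f=0$ on $(\omega\times\{0\})^*$ and $f=1$ on $(\omega\times\{1\})^*$. By (F8), $f(k,0)<\frac13$ and $f(k,1)>\frac23$ for all large $k$, so $f(k,y_k)=\frac12$ for some $y_k$, and a limit of the $(k,y_k)$ has $f$-value $\frac12$, a contradiction. So $\dim=1$. For the upper bound on $\operatorname{Ind}$ we do the general case at once.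

**Lemma 1.** Let $Y_k$ ($k<\omega$) be compact with $\operatorname{Ind}Y_k\le d$, and $Z=\bigsqcup_kY_k$. Then $\operatorname{Ind}Z^*\le d$. In particular $\operatorname{Ind}(\omega\times Y)^*\le\operatorname{Ind}Y$ for compact $Y$.

*Proof.* Induction on $d\ge-1$. For $d=-1$ everything is empty. (If $Z$ is compact, then $Z^*=\emptyset$.) Let $d\ge0$ and let $A,B\subseteq Z^*$ be disjoint closed. Take $f:\beta Z\to I$ with $f=0$ on $A$ and $f=1$ on $B$. In $Y_k$ choose disjoint open $U_k\supseteq\{f\le\frac13\}\cap Y_k$ and $V_k\supseteq\{f\ge\frac23\}\cap Y_k$ such that $L_k=Y_k\setminus(U_k\cup V_k)$ has $\operatorname{Ind}L_k\le d-1$. Let $U,V,L$ be the unions over $k$. The sets $U\cup L$ and $V\cup L$ are closed in $Z$, with union $Z$ and intersection $L$. So by (F3) $(U\cup L)^*\cup(V\cup L)^*=Z^*$ and $(U\cup L)^*\cap(V\cup L)^*=L^*$. On $V\cup L$ we have $f\ge\frac13$, so $A\cap(V\cup L)^*=\emptyset$; likewise $B\cap(U\cup L)^*=\emptyset$. Thus $L^*$ is a partition between $A$ and $B$, with the open sets $Z^*\setminus(V\cup L)^*\supseteq A$ and $Z^*\setminus(U\cup L)^*\supseteq B$. Since $L=\bigsqcup_kL_k$, the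 induction hypothesis gives $\operatorname{Ind}L^*\le d-1$. $\square$

So $(\omega\times I)^*$ has all three dimensions equal to $1$. In the same way $(\omega\times I^n)^*$ passes the test with value $n$: $\operatorname{Ind}\le n$ by Lemma 1, $\dim\ge n$ will be Lemma 5(b), and $\dim\le\operatorname{ind}\le\operatorname{Ind}$. The guess survives these tests. But Lemma 1 also says what is needed to refute it with a space $(\omega\times Y)^*$: one must start with a compact $Y$ for which already $\operatorname{Ind}Y>\dim Y$.

The guess is not a theorem of ZFC. This is what we prove. Here $\mathrm{Fn}(\lambda,2)$ is the poset of finite partial functions from $\lambda$ to $2$.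

> **Theorem A.** Let $V\models$ ZFC, $\mu=\mathfrak c^V$, let $\lambda\ge\mu^+$ be a cardinal, and let $G$ be $\mathrm{Fn}(\lambda,2)$-generic over $V$ (add $\lambda$ Cohen reals). In $V[G]$, for every $n\ge1$ there is a compact $F$-space $X$ of weight $\mathfrak c$ with $\dim X=n$ and $\operatorname{ind}X\ge n+1$ (hence also $\operatorname{Ind}X\ge n+1$).

> **Theorem B (ZFC).** For every $n\ge1$ there is a compact $F$-space $X$ of weight $\mathfrak c^+$ with $\dim X=n$ and $\operatorname{ind}X\ge n+1$.

From now on $n\ge1$ is fixed and $Q=I^n$.

## 2. A compact $Y$ with $\dim Y\le n<\operatorname{ind}Y$, built from expansions in $n+1$ prime bases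

**Digit maps.** Let $q_0,\dots,q_n$ be distinct primes, $C_j=\{0,\dots,q_j-1\}^\omega$, and
$$c_j:C_j\to I,\qquad c_j(x)=\sum_{i<\omega}x_iq_j^{-i-1}.$$
This is a continuous surjection, and only the points $a/q_j^k$ with $0<a<q_j^k$ have more than one preimage. Let $T_j=C_j^n$, $p_j=c_j^n:T_j\to Q$, and $D_j=\{y\in Q:|p_j^{-1}(y)|>1\}$.

**Lemma 2.** $\bigcap_{j\le n}D_j=\emptyset$.

*Proof.* Let $y\in\bigcap_jD_j$. For each of the $n+1$ indices $j$ some coordinate of $y$ has the form $a/q_j^k$ with $0<a<q_j^k$. There are only $n$ coordinates, so one coordinate serves two indices $j\neq j'$: $a/q_j^k=b/q_{j'}^{k'}$. Then $aq_{j'}^{k'}=bq_j^k$, so $q_j^k\mid a$, which contradicts $0<a<q_j^k$. $\square$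

Here is the use of several bases, for $n=1$, $q_0=2$, $q_1=3$. Let $U=[0,\frac12)$ and $V=(\frac12,1]$, whose closures meet in $\frac12$. In $C_0$ the closures of $c_0^{-1}(U)$ and $c_0^{-1}(V)$ are the disjoint sets $\{x_0=0\}$ and $\{x_0=1\}$: the binary digits do not see that $U$ and $V$ touch. But $\frac12$ has the single ternary expansion $0.111\ldots$, and the point $(1,1,1,\ldots)\in C_1$ lies in the closure of both preimages. Lemma 2 says that with $n+1$ primes some base always sees it.

**The space $Y$.** Let $T=\bigsqcup_{j\le n}T_j$, which is compact, metrizable and zero-dimensional, and $p=\bigcup_jp_j:T\to Q$. Let $\kappa$ be a regular uncountable cardinal. Let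
$$\theta:[0,\kappa]\times T\times I^n\to Y$$
be the quotient map identifying $(\kappa,t,e)$ with $(\kappa,t',e')$ iff $p(t)=p(t')$. The equivalence relation is closed (it is the diagonal together with the closed set of these pairs), so $Y$ is compact Hausdorff. Identify $\theta(\{\kappa\}\times T\times I^n)$ with $Q$ via $p$. Put
$$Y_\alpha=\theta([\alpha,\kappa]\times T\times I^n),\qquad L_\alpha=\theta(\{\alpha\}\times T\times I^n)\cong T\times I^n\quad(\alpha<\kappa).$$
The formula $\rho(\theta(\alpha,t,e))=p(t)$ defines a retraction $\rho:Y\to Q$. The $Y_\alpha$ are compact and decreasing with $\bigcap_{\alpha<\kappa}Y_\alpha=Q$, and $Y_\alpha$ is clopen for successor $\alpha$, because $[\alpha,\kappa]$ is then clopen in $[0,\kappa]$ and $[\alpha,\kappa]\times T\times I^n$ is saturated.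

**Lemma 3.** $\dim Y\le n$.

*Proof.* Let $\mathcal G$ be a finite open cover of $Y$. Since $\dim Q=n$, there is a finite open cover $\{W_i\}$ of $Q$, each point in at most $n+1$ members, with $\overline{W_i}\subseteq G_{g(i)}\in\mathcal G$. For each $i$ the compact sets $\rho^{-1}(\overline{W_i})\cap Y_\alpha$ ($\alpha<\kappa$) decrease to $\rho^{-1}(\overline{W_i})\cap Q=\overline{W_i}$. So by compactness, as there are finitely many $i$, there is a successor $\alpha=\gamma+1<\kappa$ with $\rho^{-1}(\overline{W_i})\cap Y_\alpha\subseteq G_{g(i)}$ for all $i$. The open sets $\rho^{-1}(W_i)\cap Y_\alpha$ cover $Y_\alpha$, refine $\mathcal G$, and each point is in at most $n+1$ of them. The clopen complement $Y\setminus Y_\alpha$ is homeomorphic to $[0,\gamma]\times T\times I^n$, whose $\dim$ is at most $0+0+n$ by (F5), so $\mathcal G$ has a refinement of the required order there too. $\square$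

**Proposition 4.** $\operatorname{ind}Y\ge n+1$.

This is the model for the main proof, so watch which properties it uses.

*Proof.* Suppose $\operatorname{ind}Y\le n$. Let $\vec0\in Q$ be the origin and $F_1=\{y\in Q:y_1=1\}$. Choose an open $U\ni\vec0$ in $Y$ with $\overline U\cap F_1=\emptyset$ and $\operatorname{ind}S\le n-1$ for $S=\mathrm{Bd}\,U$; put $V=Y\setminus\overline U\supseteq F_1$. Then $S=Y\setminus(U\cup V)$ and $\dim S\le n-1$ by (F6).

The open sets $U\cap Q$ and $V\cap Q$ of $Q$ are unions of countably many compact sets $H$. For a compact $H\subseteq U\cap Q$, the compact sets $\rho^{-1}(H)\cap Y_\alpha$ decrease to $H\subseteq U$, so $\rho^{-1}(H)\cap Y_{\alpha_H}\subseteq U$ for some $\alpha_H<\kappa$; similarly for $V$. The supremum $\alpha$ of these countably many ordinals is $<\kappa$. Thus in $L_\alpha\cong T\times I^n$ we have $A\times I^n\subseteq U$ and $A'\times I^n\subseteq V$ for $A=p^{-1}(U\cap Q)$ and $A'=p^{-1}(V\cap Q)$.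

If some $z\in T$ lies in $\overline A\cap\overline{A'}$, then $\{z\}\times I^n\subseteq\overline U\cap\overline V\subseteq S$, which contradicts $\dim S\le n-1$. If $\overline A\cap\overline{A'}=\emptyset$, then for each $j$ the closed sets $p_j(\overline A\cap T_j)\supseteq\overline{U\cap Q}$ and $p_j(\overline{A'}\cap T_j)\supseteq\overline{V\cap Q}$ meet only in points with two different $p_j$-preimages, that is, in $D_j$. By Lemma 2, $\overline{U\cap Q}\cap\overline{V\cap Q}=\emptyset$. Both sets are nonempty and $Q$ is connected, so $Q\setminus(\overline{U\cap Q}\cup\overline{V\cap Q})$ is a nonempty open subset of $Q$ contained in $S$. It contains an $n$-cube, a contradiction again. $\square$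

So $Y$ has $\dim Y\le n<\operatorname{ind}Y$. But $Y$ is not an $F$-space, as it contains a copy of $[0,\kappa]$ and so a nontrivial convergent sequence.

## 3. The supremum over $\mathfrak c$ many closed sets, and the reflection property $R_\kappa$

The natural candidate is
$$X=(\omega\times Y)^*.\tag{1}$$
It is a compact $F$-space by (F1). Try to copy the proof of Proposition 4. The square $Q$ is replaced by $(\omega\times Q)^*$ and the compact sets $H\subseteq U\cap Q$ by remainders $H^*$ of closed sets $H\subseteq\omega\times Q$. A single $H^*$ contained in an open set $\tilde U$ of $X$ will again give an $\alpha_H<\kappa$ (Lemma 8). The proof stops at the next sentence: an open subset of $(\omega\times Q)^*$ is a union of sets $H^*$, but there is no countable such union in general, only one with at most $\mathfrak c$ many $H$. The supremum of $\mathfrak c$ many ordinals $\alpha_H<\kappa$ can be $\kappa$ when $\kappa\le\mathfrak c$.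

If $\kappa>\mathfrak c$ there is no problem, and this will give Theorem B. But then $w(X)\ge\kappa>\mathfrak c$. The obstacle for $\kappa\le\mathfrak c$ is real: under CH with $\kappa=\omega_1$, the space (1) has weight $\mathfrak c$ and $\dim X=n$ (Lemma 7 below), so $\operatorname{ind}X=n$ by the theorem of Hart and van Mill, and no argument can give $n+1$.

What saves us is that we do not need all the sets $H$. We need only enough of them to force the closures of their preimages to meet. The following notions measure this. For infinite $N\subseteq\omega$ and $H,J\subseteq N\times Q$ write $H\subseteq_*J$ if $H\cap([m,\omega)\times Q)\subseteq J$ for some $m$, and $E(k)=\{y:(k,y)\in E\}$. For closed $H,J$, $H\subseteq_*J$ implies $H^*\subseteq J^*$, since $H$ is contained in the union of $J$ and a compact set.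

**Definition.** Families $\mathcal H,\mathcal H'$ of closed subsets of $N\times Q$ are *separated* (in $N\times Q$) if there are disjoint closed $J,J'\subseteq N\times Q$ with $H\subseteq_*J$ for all $H\in\mathcal H$ and $H'\subseteq_*J'$ for all $H'\in\mathcal H'$.

**Definition ($R_\kappa$).** Whenever families $\mathcal H,\mathcal H'$ of closed subsets of $\omega\times Q$ are not separated, there are $\mathcal H_0\subseteq\mathcal H$ and $\mathcal H_0'\subseteq\mathcal H'$ of size $<\kappa$ that are not separated.

The increasing bijection $N\to\omega$ transfers $R_\kappa$ to any infinite $N\subseteq\omega$ in place of $\omega$.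

*Example.* $R_{\omega_1}$ fails. Recall Hausdorff's gap: there are $A_\xi,B_\xi\subseteq\omega$ ($\xi<\omega_1$), both increasing modulo finite sets, with every $A_\xi\cap B_\xi$ finite, such that no $C\subseteq\omega$ satisfies $|A_\xi\setminus C|<\omega$ and $|B_\xi\cap C|<\omega$ for all $\xi$. Let $\mathcal H=\{A_\xi\times Q:\xi<\omega_1\}$ and $\mathcal H'=\{B_\xi\times Q:\xi<\omega_1\}$. If $J,J'$ separated them, then $C=\{k:\{k\}\times Q\subseteq J\}$ would contain each $A_\xi$ up to a finite set and meet each $B_\xi$ in a finite set, which is impossible. But countable subfamilies are separated: choose $\xi$ above all their indices and take $J=A_\xi\times Q$, $J'=(B_\xi\setminus A_\xi)\times Q$. So $\kappa=\omega_1$ is always too small for what follows.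

> **Theorem C (ZFC).** Let $\kappa$ be regular uncountable with $R_\kappa$. Then there is a compact $F$-space $X$ with $\max(\kappa,\mathfrak c)\le w(X)\le\kappa^\omega$, $\dim X=n$ and $\operatorname{ind}X\ge n+1$.

> **Theorem D.** In the situation of Theorem A, $R_{\mu^+}$ holds in $V[G]$ (for every $n$).

**Theorem C implies Theorem B.** The space $\omega\times Q$ has only $\mathfrak c$ closed sets, so $R_{\mathfrak c^+}$ holds trivially: take $\mathcal H_0=\mathcal H$ and $\mathcal H'_0=\mathcal H'$. The cardinal $\mathfrak c^+$ is regular, and every function $\omega\to\mathfrak c^+$ is bounded, so $(\mathfrak c^+)^\omega=\mathfrak c^\omega\cdot\mathfrak c^+=\mathfrak c^+$. Hence Theorem C with $\kappa=\mathfrak c^+$ gives $w(X)=\mathfrak c^+$.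

We prove Theorem C in Sections 4–7 and Theorem D in Sections 8–10. Theorem A follows in Section 11.

## 4. Products with a compact factor, at infinity

In Proposition 4 we used that $T\times I^n\to T$ is open with fibers of dimension $n$. This section gives the same for remainders.

**Lemma 5.** Let $\Omega$ be locally compact, $\sigma$-compact and non-compact, $C$ a nonempty compact space, $\mathrm{pr}:\Omega\times C\to\Omega$ the projection (a perfect map), and $r=\mathrm{pr}^\beta$.

(a) $\mathrm{pr}^*:(\Omega\times C)^*\to\Omega^*$ is open.

(b) If $C=I^n$, every fiber of $\mathrm{pr}^*$ has $\dim\ge n$.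

*Proof of (a).* Let $q\in O$ with $O$ open in $(\Omega\times C)^*$; we find a neighborhood of $r(q)$ inside $\mathrm{pr}^*(O)$. Take $f:\beta(\Omega\times C)\to I$ continuous with $f(q)=1$ and $f=0$ on $(\Omega\times C)^*\setminus O$. Put $g(w)=\max_{e\in C}f(w,e)$; as $C$ is compact, $g$ is continuous on $\Omega$. On $\Omega\times C$ we have $f\le g\circ\mathrm{pr}$, so by density $f\le g^\beta\circ r$, and $g^\beta(r(q))=1$. Now let $z\in\Omega^*$ with $g^\beta(z)>\frac12$. Let $M=\{(w,e)\in\Omega\times C:f(w,e)>\frac12\}$. Then
$$z\in\overline{\{w\in\Omega:g(w)>\tfrac12\}}=\overline{\mathrm{pr}(M)}\subseteq r(\overline M),$$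
the last set being compact. So $z=r(x)$ with $f(x)\ge\frac12$, and $x\in(\Omega\times C)^*$ by (F2). Since $f(x)\neq0$, $x\in O$. Thus $\mathrm{pr}^*(O)\supseteq\{g^\beta>\frac12\}\cap\Omega^*\ni r(q)$.

*Proof of (b).* Let $z\in\Omega^*$ and $F=r^{-1}(z)$, which is the fiber of $\mathrm{pr}^*$ over $z$ by (F2). Suppose $\dim F\le n-1$. The plan is to move a map defined on $F$ to an honest cube $\{w\}\times I^n$ and get a contradiction there. Let $\varepsilon:\beta(\Omega\times I^n)\to I^n$ extend the projection to $I^n$. By (F7), the map $\varepsilon{\restriction}(F\cap\varepsilon^{-1}(\partial I^n))$ into $\partial I^n\cong S^{n-1}$ extends to $g:F\to\partial I^n$. By Tietze, applied to coordinates, $g$ extends to $\hat g:\beta(\Omega\times I^n)\to I^n$. Let $b$ be the center of $I^n$ and use the sup-norm. Consider the closed set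
$$\{|\hat g-b|\le\tfrac14\}\cup\{\varepsilon\in\partial I^n,\ |\hat g-\varepsilon|\ge\tfrac14\}.$$
It misses $F$, because on $F$ we have $\hat g\in\partial I^n$, so $|\hat g-b|=\frac12$, and where in addition $\varepsilon\in\partial I^n$ we have $\hat g=\varepsilon$. Since $r$ is closed, the set misses $r^{-1}(M)$ for some neighborhood $M$ of $z$. Pick $w\in M\cap\Omega$ and put $h(e)=\hat g(w,e)$. As $\varepsilon(w,e)=e$,
$$|h(e)-b|>\tfrac14\ \text{ for all }e\in I^n,\qquad|h(e)-e|<\tfrac14\ \text{ for }e\in\partial I^n.$$
For $e\in\partial I^n$ and $s\in[0,1]$ we have $|(1-s)e+sh(e)-b|\ge|e-b|-s|h(e)-e|>\frac12-\frac14>0$. So the linear homotopy between the inclusion $\partial I^n\to\mathbb R^n\setminus\{b\}$ and $h{\restriction}\partial I^n$ avoids $b$. But $h{\restriction}\partial I^n$ is null-homotopic in $\mathbb R^n\setminus\{b\}$, since it extends to $h:I^n\to\mathbb R^n\setminus\{b\}$. So the inclusion is null-homotopic, which is false. $\square$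

**Lemma 6.** Every nonempty open $O\subseteq(\omega\times Q)^*$ contains a compact set of dimension $\ge n$.

*Proof.* Let $x\in O$ and $f:\beta(\omega\times Q)\to I$ continuous with $f(x)=1$ and $f=0$ on $(\omega\times Q)^*\setminus O$. The open set $\{f>\frac12\}\cap(\omega\times Q)$ has $x$ in its closure, so it is not contained in finitely many levels. Hence there are an infinite $N\subseteq\omega$ and nondegenerate closed $n$-cubes $R_k\subseteq Q$ ($k\in N$) such that it contains every $\{k\}\times R_k$. The set $H=\bigcup_{k\in N}\{k\}\times R_k\cong N\times I^n$ is closed in $\omega\times Q$, and $H^*\subseteq\{f\ge\frac12\}\cap(\omega\times Q)^*\subseteq O$. By Lemma 5(b) with $\Omega=N$, the compact set $H^*$ contains a compact set of dimension $\ge n$, so $\dim H^*\ge n$. $\square$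

## 5. Dimension and weight of $X=(\omega\times Y)^*$

**Lemma 7.** Let $\kappa$ be regular uncountable and $X$ as in (1). Then $X$ is a compact $F$-space, $\dim X=n$, and $\max(\kappa,\mathfrak c)\le w(X)\le\kappa^\omega$.

*Proof.* **Dimension.** A finite open cover $\{G_1,\dots,G_m\}$ of $\omega\times Y$ can be shrunk on each level $k$ to $\{V^k_1,\dots,V^k_m\}$ with $V_i^k\subseteq G_i$ and each point in at most $n+1$ members, by Lemma 3; the sets $\bigcup_kV_i^k$ then form a finite refinement of the right order. So $\dim X\le\dim\beta(\omega\times Y)=\dim(\omega\times Y)\le n$ by (F4). On the other hand $\omega\times L_0$ is closed in $\omega\times Y$, so $X\supseteq(\omega\times L_0)^*\cong(\omega\times T\times I^n)^*$, which contains a compact set of dimension $\ge n$ by Lemma 5(b) with $\Omega=\omega\times T$.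

**Upper bound for the weight.** Recall that the weight of an infinite compact $K$ is the density of $C(K)$, and that continuous images of compact spaces do not have larger weight. So $w(Y)\le w([0,\kappa]\times T\times I^n)=\kappa$, and $C(Y)$ has a dense set of size $\le\kappa$. The bounded sequences from this set are dense in $C^*(\omega\times Y)$, and there are at most $\kappa^\omega$ of them. Hence $w(X)\le w(\beta(\omega\times Y))\le\kappa^\omega$.

**Lower bound.** The perfect projection $\omega\times Y\to\omega$ induces a map of $X$ onto $\omega^*$ by (F2). The space $\omega^*$ has weight $\mathfrak c$: its $\mathfrak c$ clopen sets $N^*$ form a base, and an almost disjoint family of size $\mathfrak c$ gives $\mathfrak c$ disjoint nonempty open sets. The projection $\omega\times Y\to Y$ extends to $\beta(\omega\times Y)\to Y$, and its restriction to $X$ is onto: $y$ is the image of any limit of $((k,y))_k$. As $Y$ contains a copy of $[0,\kappa]$, namely $\theta([0,\kappa]\times\{t\}\times\{e\})$, which has weight $\kappa$, we get $w(X)\ge w(Y)\ge\kappa$. $\square$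

## 6. One $\alpha$ for one closed set, and non-separation seen in $(\omega\times T)^*$

Since $\omega\times Q$ is closed in $\omega\times Y$, we have $(\omega\times Q)^*\subseteq X$. The map $\mathrm{id}\times\rho:\omega\times Y\to\omega\times Q$ is perfect; let $\hat\rho=(\mathrm{id}\times\rho)^*:X\to(\omega\times Q)^*$, which is the identity on $(\omega\times Q)^*$. Let $h_\alpha=\hat\rho{\restriction}(\omega\times L_\alpha)^*$. Under $L_\alpha\cong T\times I^n$ we have $\rho(t,e)=p(t)$, so
$$h_\alpha=p^*\circ\mathrm{pr}^*,\tag{2}$$
where $\mathrm{pr}:(\omega\times T)\times I^n\to\omega\times T$ is the projection and $p^*=(\mathrm{id}\times p)^*:(\omega\times T)^*\to(\omega\times Q)^*$.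

**Lemma 8.** If $H\subseteq\omega\times Q$ is closed and $H^*\subseteq\tilde U$ with $\tilde U$ open in $X$, there is $\alpha_H<\kappa$ with $h_\alpha^{-1}(H^*)\subseteq\tilde U$ for all $\alpha\in[\alpha_H,\kappa)$.

*Proof.* *Claim:* $\bigcap_{\alpha<\kappa}(\omega\times Y_\alpha)^*=(\omega\times Q)^*$. The inclusion $\supseteq$ is clear. Let $x\in X\setminus(\omega\times Q)^*$, and take $f:\beta(\omega\times Y)\to I$ continuous with $f(x)=1$ and $f=0$ on $\overline{\omega\times Q}$. For each $k$ the compact set $\{y\in Y:f(k,y)\ge\frac12\}$ misses $Q=\bigcap_{\alpha<\kappa}Y_\alpha$, hence misses some $Y_{\alpha_k}$ with $\alpha_k<\kappa$. Let $\alpha=\sup_k\alpha_k$; then $\alpha<\kappa$, as $\kappa$ is regular uncountable. So $f\le\frac12$ on $\omega\times Y_\alpha$, and $x\notin\overline{\omega\times Y_\alpha}$. This proves the claim.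

Hence the decreasing compact sets $(\omega\times Y_\alpha)^*\cap\hat\rho^{-1}(H^*)$ have intersection $(\omega\times Q)^*\cap\hat\rho^{-1}(H^*)=H^*\subseteq\tilde U$. By compactness one of them, say for $\alpha_H$, is contained in $\tilde U$. For $\alpha\in[\alpha_H,\kappa)$ we have $L_\alpha\subseteq Y_{\alpha_H}$, so $h_\alpha^{-1}(H^*)\subseteq(\omega\times Y_{\alpha_H})^*\cap\hat\rho^{-1}(H^*)\subseteq\tilde U$. $\square$

The next lemma replaces the second half of the proof of Proposition 4. There, disjoint closures in $T$ led to disjoint closed sets in $Q$. Here they lead to a separation.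

**Lemma 9.** Let $N\subseteq\omega$ be infinite. If families $\mathcal H,\mathcal H'$ of closed subsets of $N\times Q$ are not separated in $N\times Q$, then the closures $\Phi,\Phi'$ in $(\omega\times T)^*$ of
$$\bigcup_{H\in\mathcal H}(p^*)^{-1}(H^*)\quad\text{and}\quad\bigcup_{H'\in\mathcal H'}(p^*)^{-1}(H'^*)$$
intersect.

*Proof.* Suppose $\Phi\cap\Phi'=\emptyset$. Take $f:\beta(\omega\times T)\to I$ continuous with $f=0$ on $\Phi$ and $f=1$ on $\Phi'$.

**Construction of $J,J'$.** For each $j\le n$ let
$$B_j=\{f\le\tfrac13\}\cap(N\times T_j),\qquad B'_j=\{f\ge\tfrac23\}\cap(N\times T_j),$$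
and let $J_j,J_j'$ be their images under the perfect map $\mathrm{id}\times p_j:N\times T_j\to N\times Q$. These are closed. Since $B_j\cap B_j'=\emptyset$, a point of $J_j\cap J'_j$ has two different preimages, so $J_j\cap J'_j\subseteq N\times D_j$. Put $J=\bigcap_jJ_j$ and $J'=\bigcap_jJ_j'$. By Lemma 2, $J\cap J'\subseteq N\times\bigcap_jD_j=\emptyset$.

**$J,J'$ separate.** Let $H\in\mathcal H$ and suppose $H\not\subseteq_*J_j$. Then for infinitely many $k$ there are points $(k,y_k)\in H\setminus J_j$. Choose $t_k\in T_j$ with $p_j(t_k)=y_k$. Then $(k,t_k)\notin B_j$, so $f(k,t_k)>\frac13$. A limit $\zeta\in(\omega\times T)^*$ of the $(k,t_k)$ has $f(\zeta)\ge\frac13$ and $p^*(\zeta)\in H^*$. So $\zeta\in\Phi$ and $f(\zeta)=0$, a contradiction. Hence $H\subseteq_*J_j$ for all of the finitely many $j\le n$, so $H\subseteq_*J$. In the same way $H'\subseteq_*J'$ for $H'\in\mathcal H'$. So the families are separated, contrary to assumption. $\square$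

## 7. The lower bound $\operatorname{ind}X\ge n+1$ from $R_\kappa$

By Lemma 7, only $\operatorname{ind}X\ge n+1$ is missing for Theorem C. Assume $R_\kappa$ and suppose $\operatorname{ind}X\le n$.

**Step 1: an open set with thin boundary.** Let $\vec0$ and $F_1$ be as in Proposition 4. Let $x\in(\omega\times\{\vec0\})^*\cong\omega^*$ and $B=(\omega\times F_1)^*$; by (F3), $x\notin B$. Choose $\tilde U$ open in $X$ with $x\in\tilde U$, $\overline{\tilde U}\cap B=\emptyset$ and $\operatorname{ind}\mathrm{Bd}\,\tilde U\le n-1$. Put $S=\mathrm{Bd}\,\tilde U$ and $\tilde V=X\setminus\overline{\tilde U}\supseteq B$. So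
$$S=X\setminus(\tilde U\cup\tilde V),\qquad\dim S\le\operatorname{ind}S\le n-1,\tag{3}$$
by (F6). In either case below we find a compact set of dimension $\ge n$ in $S$, which is a contradiction by (F4).

**Step 2: the trace on $(\omega\times Q)^*$.** The sets $M^*$, $M\subseteq\omega$, form a base of $\omega^*$, so there is an infinite $N\subseteq\omega$ with $(N\times\{\vec0\})^*\subseteq\tilde U$. Let
$$\mathcal H=\{H\subseteq N\times Q\text{ closed}:H^*\subseteq\tilde U\},\qquad\mathcal H'=\{H\subseteq N\times Q\text{ closed}:H^*\subseteq\tilde V\}.$$
Put $K_N=(N\times Q)^*$, a clopen subset of $(\omega\times Q)^*$. Then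
$$\tilde U\cap K_N=\bigcup_{H\in\mathcal H}H^*,\qquad\tilde V\cap K_N=\bigcup_{H\in\mathcal H'}H^*.\tag{4}$$
Indeed, given $x'\in\tilde U\cap K_N$, take $f:\beta(N\times Q)\to I$ continuous with $f(x')=1$ and $f=0$ on $K_N\setminus\tilde U$, and let $H=\{f\ge\frac12\}\cap(N\times Q)$. Since $\{f>\frac12\}$ is a neighborhood of $x'$, $x'\in H^*$; and $H^*\subseteq\{f\ge\frac12\}\cap K_N\subseteq\tilde U$. The argument for $\tilde V$ is the same.

**Step 3: the case that $\mathcal H,\mathcal H'$ are separated,** by $J,J'$. Let $f:N\times Q\to I$ be continuous with $f=0$ on $J$ and $f=1$ on $J'$. If $H\in\mathcal H$, then $H^*\subseteq J^*$, so by (4) $f^\beta=0$ on $\tilde U\cap K_N$; likewise $f^\beta=1$ on $\tilde V\cap K_N$. Since $N\times\{\vec0\}\in\mathcal H$ and $N\times F_1\in\mathcal H'$, for all but finitely many $k\in N$ the function $f(k,\cdot)$ takes both values $0$ and $1$ on the connected space $Q$, so $f(k,y_k)=\frac12$ for some $y_k$. A limit of the $(k,y_k)$ shows that $\{\frac13<f^\beta<\frac23\}\cap K_N$ is nonempty. It is open in $(\omega\times Q)^*$ and misses $\tilde U\cup\tilde V$, so it lies in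 $S$. By Lemma 6 it contains a compact set of dimension $\ge n$, contradicting (3).

**Step 4: the case that they are not separated.** By $R_\kappa$ take non-separated $\mathcal H_0\subseteq\mathcal H$ and $\mathcal H_0'\subseteq\mathcal H'$ of size $<\kappa$. Here the supremum causes no trouble: by Lemma 8, applied to $\tilde U$ and to $\tilde V$, and by regularity of $\kappa$, there is one $\alpha<\kappa$ with
$$h_\alpha^{-1}(H^*)\subseteq\tilde U\ (H\in\mathcal H_0),\qquad h_\alpha^{-1}(H^*)\subseteq\tilde V\ (H\in\mathcal H_0').\tag{5}$$
By Lemma 9 choose $z\in(\omega\times T)^*$ in the closures of both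
$$A=\bigcup_{H\in\mathcal H_0}(p^*)^{-1}(H^*)\quad\text{and}\quad A'=\bigcup_{H\in\mathcal H'_0}(p^*)^{-1}(H^*).$$
By Lemma 5(a) with $\Omega=\omega\times T$, the map $\mathrm{pr}^*$ is open, and for an open map the preimage of a closure is contained in the closure of the preimage. So
$$(\mathrm{pr}^*)^{-1}(z)\subseteq\overline{(\mathrm{pr}^*)^{-1}(A)}\cap\overline{(\mathrm{pr}^*)^{-1}(A')}.$$
By (2), $(\mathrm{pr}^*)^{-1}(A)=\bigcup_{H\in\mathcal H_0}h_\alpha^{-1}(H^*)$, and similarly for $A'$. So inside $(\omega\times L_\alpha)^*\subseteq X$, (5) gives $(\mathrm{pr}^*)^{-1}(z)\subseteq\overline{\tilde U}\cap\overline{\tilde V}\subseteq S$; the last inclusion holds because $\tilde U,\tilde V$ are disjoint open sets and $S$ is the complement of their union. By Lemma 5(b) the compact set $(\mathrm{pr}^*)^{-1}(z)$ has dimension $\ge n$, contradicting (3).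

Hence $\operatorname{ind}X\ge n+1$. This proves Theorem C, and with it Theorem B. $\blacksquare$

## 8. Codes for closed subsets of $\omega\times Q$

To prove Theorem D we must follow closed sets from one model of set theory to a larger one, so we code them by reals. Let $(B_k)_{k<\omega}$ be a recursive enumeration of all nonempty sets $\{l\}\times\big(Q\cap\prod_{i<n}(a_i,b_i)\big)$ with $l<\omega$ and rational $a_i<b_i$; $l$ is the *level* of $B_k$. Write $k\prec j$ if $\overline{B_k}\subseteq B_j$. Each $B_j$ is the union of the $B_k$ with $k\prec j$. A real $c\subseteq\omega$ codes the closed set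
$$F_c=(\omega\times Q)\setminus\bigcup_{k\in c}B_k,$$
and every closed set has a code. For example, $c=\emptyset$ codes $\omega\times Q$ and $c=\omega$ codes $\emptyset$. Families of closed sets are treated as sets of codes. In a larger model the same code $c$ codes a possibly larger set, computed from the same boxes.

Inclusions $\overline{B_k}\subseteq\bigcup_{j\in a}B_j$ with $a$ finite are decidable statements about rational boxes. The sets $\overline{B_k}$ and the levels $\{l\}\times Q$ are compact, so we have:

* $x\in F_c$ iff $x\notin B_j$ for all $j\in c$.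
* $F_c\cap([m,\omega)\times Q)\subseteq F_d$ iff for all $j\in d$ of level $\ge m$ and all $k\prec j$ there is a finite $a\subseteq c$ with $\overline{B_k}\subseteq\bigcup_{i\in a}B_i$. (The inclusion says that each such $B_j$ is contained in $\bigcup_{i\in c}B_i$.)
* $F_c\cap F_d=\emptyset$ iff for each $l$ there are finite $a\subseteq c$, $b\subseteq d$ with $\{l\}\times Q\subseteq\bigcup_{i\in a\cup b}B_i$.
* For a countable set $D$, given by an enumeration, $F_c=\overline D$ iff $D\subseteq F_c$ and, whenever $B_j\cap D=\emptyset$ and $k\prec j$, there is a finite $a\subseteq c$ with $\overline{B_k}\subseteq\bigcup_{i\in a}B_i$. (The second clause says that every $B_j$ missing $D$ misses $F_c$.)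

All these relations are arithmetical in the codes (and in $x$, or in the enumeration of $D$), so they are absolute between the models used below. Consequently, whether two *given* closed sets separate two given families of coded sets is absolute. Whether two families *are separated* is not obviously absolute: a larger model has more closed sets. That is the subject of the next section.

## 9. A countable forcing does not add a separation

**Lemma 10.** Let $W\models$ ZFC, $\mathbb P\in W$ a countable poset, $g$ $\mathbb P$-generic over $W$, and $\mathcal H,\mathcal H'\in W$ sets of codes of closed subsets of $\omega\times Q$ in $W$. If $\mathcal H,\mathcal H'$ are separated in $W[g]$, they are separated in $W$.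

Let $p_0\in g$ force that $\dot J,\dot J'$ are disjoint closed sets separating $\mathcal H,\mathcal H'$. All conditions below are $\le p_0$, and we work in $W$. The natural attempt is to let each condition $p$ contribute what it already knows about $\dot J$ and $\dot J'$, and to glue these countably many contributions. They are the sets
$$E_{p,m}=\overline{\bigcup\{H\cap([m,\omega)\times Q):H\in\mathcal H,\ p\Vdash H\cap([m,\omega)\times Q)\subseteq\dot J\}},$$
and $E'_{p,m}$, defined likewise from $\mathcal H'$ and $\dot J'$. The difficulty is that incompatible conditions may disagree. Let $n=1$, $\mathbb P=\{1,p,p'\}$ with $p,p'\le1$ incompatible, $p_0=1$, $\mathcal H=\{H\}$ and $\mathcal H'=\{H'\}$ with $H=\omega\times\{0\}$ and $H'=\{(0,0)\}\cup([1,\omega)\times\{1\})$. Let $p$ force $\dot J=H$ and $\dot J'=[1,\omega)\times\{1\}$, and let $p'$ force $\dot J=[1,\omega)\times\{0\}$ and $\dot J'=H'$. Then $E_{p,0}=H$ and $E'_{p',0}=H'$ both contain $(0,0)$. So the union of all $E_{p,m}$ need not be disjoint from the union of all $E'_{p,m}$.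

The remedy: for each single $(p,m)$ we can catch *all* of $\mathcal H'$, modulo $\subseteq_*$, by a closed set that misses $E_{p,m}$, using only conditions below $p$. We then combine the countably many pairs by a diagonal argument that trims each contribution.

*Proof of Lemma 10.* **Step 1: the contributions.** First we check that $p\Vdash E_{p,m}\subseteq\dot J$. The union in the definition of $E_{p,m}$ has a countable dense subset $D\in W$. Each $d\in D$ lies in some $H\cap([m,\omega)\times Q)$ that $p$ forces into $\dot J$, so $p\Vdash D\subseteq\dot J$. The set $\dot J$ is forced to be closed, and by the last clause of Section 8 the set coded by a code of $E_{p,m}$ is still the closure of $D$ in the extension. So $p\Vdash E_{p,m}\subseteq\dot J$; likewise $p\Vdash E'_{p,m}\subseteq\dot J'$. Consequently: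

(6) For every $q\le p_0$ and $H\in\mathcal H$ there are $p\le q$ and $m$ with $H\subseteq_*E_{p,m}$; similarly for $\mathcal H'$ and the $E'_{p,m}$. Indeed, $q$ forces that $H\subseteq_*\dot J$; take $p\le q$ that decides an $m$ with $H\cap([m,\omega)\times Q)\subseteq\dot J$.

(7) If $p,p'$ are compatible, then $E_{p,m}\cap E'_{p',m'}=\emptyset$ for all $m,m'$. Indeed, a common extension would force a common point into $\dot J\cap\dot J'$.

**Step 2: catching all of the opposite family.** Fix $(p,m)$ and enumerate $\{(p',m'):p'\le p,\ m'<\omega\}$ as $(s'_l)_{l<\omega}$. Put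
$$F'_{p,m}=\bigcup_k\{k\}\times\bigcup_{l\le k}E'_{s'_l}(k),\qquad F_{p,m}=\bigcup_k\{k\}\times\bigcup_{l\le k}E_{s'_l}(k).$$
These sets are closed, since every level is a finite union of closed sets. By (7), $F'_{p,m}\cap E_{p,m}=\emptyset$ and $F_{p,m}\cap E'_{p,m}=\emptyset$, because every $p'\le p$ is compatible with $p$. If $H'\in\mathcal H'$, then by (6) with $q=p$ there is $l$ with $H'\subseteq_*E'_{s'_l}$, and $E'_{s'_l}(k)\subseteq F'_{p,m}(k)$ for $k\ge l$. So $H'\subseteq_*F'_{p,m}$ for every $H'\in\mathcal H'$. In the same way $H\subseteq_*F_{p,m}$ for every $H\in\mathcal H$.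

**Step 3: trimming.** Enumerate all pairs $(p,m)$ with $p\le p_0$ and $m<\omega$ as $(s_l)_{l<\omega}$ and let
$$E_i=\bigcup_{l\le i}E_{s_l},\quad F'_i=\bigcap_{l\le i}F'_{s_l},\quad E'_i=\bigcup_{l\le i}E'_{s_l},\quad F_i=\bigcap_{l\le i}F_{s_l}.$$
By Step 2, $E_i\cap F'_i=\emptyset=E'_i\cap F_i$; the $E_i,E'_i$ increase and the $F_i,F_i'$ decrease. Put $A_i=E_i\cap F_i$ and $A'_j=E'_j\cap F'_j$. For all $i,j$ we have $A_i\cap A_j'=\emptyset$:

* if $i\le j$, then $A_i\subseteq E_i$ and $A'_j\subseteq F'_j\subseteq F'_i$, and $E_i\cap F'_i=\emptyset$;
* if $j\le i$, then $A_i\subseteq F_i\subseteq F_j$ and $A'_j\subseteq E'_j$, and $F_j\cap E'_j=\emptyset$.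

**Step 4: gluing.** Hence
$$J=\bigcup_k\{k\}\times\bigcup_{i\le k}A_i(k),\qquad J'=\bigcup_k\{k\}\times\bigcup_{j\le k}A'_j(k)$$
are disjoint, and they are closed, again because each level is a finite union of closed sets. Let $H\in\mathcal H$. By (6) with $q=p_0$, $H\subseteq_*E_i$ for some $i$, and by Step 2 $H\subseteq_*F_i$, a finite intersection. So $H\subseteq_*A_i\subseteq_*J$. Similarly $H'\subseteq_*J'$ for $H'\in\mathcal H'$. So $J,J'\in W$ separate the families. $\square$

## 10. Reflecting non-separation to $V[G_A]$ with $|A|\le\mu$

We prove Theorem D. In $V[G]$ let $\mathcal H,\mathcal H'$ be non-separated sets of codes, with names $\dot{\mathcal H},\dot{\mathcal H}'$, and let $p\in G$ force this. We look for a set $A$ of size $\le\mu$ such that the non-separation is already visible in $V[G_A]$, and then apply Lemma 10 to return to $V[G]$.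

Recall that $\mathrm{Fn}(\lambda,2)$ is ccc, so every real of $V[G]$ is the value of a nice name $\tau\in V$ that consists of countably many countable antichains, and $\tau$ has countable support $\mathrm{supp}\,\tau\subseteq\lambda$. For $A\subseteq\lambda$, $A\in V$, put $G_A=G\cap\mathrm{Fn}(A,2)$. The reals of $V[G_A]$ are the values of nice names supported in $A$.

**Step 1: choosing witnesses.** Work in $V$. For each nice name $\tau$ choose an antichain, maximal below $p$ and hence countable, of conditions deciding "$\tau\in\dot{\mathcal H}$", and another one for "$\tau\in\dot{\mathcal H}'$". For nice names $\sigma,\sigma'$ choose, by the maximal principle, a nice name $\varrho=\varrho(\sigma,\sigma')$ such that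
$$p\Vdash F_\sigma\cap F_{\sigma'}=\emptyset\ \Rightarrow\ [\varrho\in\dot{\mathcal H}\wedge F_\varrho\not\subseteq_*F_\sigma]\ \vee\ [\varrho\in\dot{\mathcal H}'\wedge F_\varrho\not\subseteq_*F_{\sigma'}].\tag{8}$$
Such $\varrho$ exists because $p$ forces that $F_\sigma,F_{\sigma'}$ do not separate $\dot{\mathcal H},\dot{\mathcal H}'$: if they are disjoint, some member of one of the families is not almost contained in the set meant for it.

**Step 2: closing off.** Each $A_0\subseteq\lambda$ with $|A_0|\le\mu$ carries at most $\mu^\omega=\mu$ nice names. Start with $\mathrm{dom}\,p$; at successor steps add the supports of the chosen antichains for all nice names supported in the present set, and of $\varrho(\sigma,\sigma')$ for all pairs of them; at limits take unions. All stages below $\omega_1\le\mu$ have size $\le\mu$. Let $A\in V$ be the union of the $\omega_1$ stages; $|A|\le\mu$. A countable subset of $A$ is contained in one stage. So for all nice names $\tau,\sigma,\sigma'$ supported in $A$, the antichains chosen for $\tau$ and the name $\varrho(\sigma,\sigma')$ are supported in $A$.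

**Step 3: the families in $W=V[G_A]$.** Put $\mathcal H_A=\mathcal H\cap W$ and $\mathcal H'_A=\mathcal H'\cap W$. We show $\mathcal H_A\in W$. Let $\tau$ be a nice name supported in $A$. The antichain chosen for $\tau$ is maximal below $p\in G$, so $G$ contains exactly one of its members, and this member lies in $G_A$. The value of $\tau$ lies in $\mathcal H$ iff this member forces $\tau\in\dot{\mathcal H}$. The antichains and the information which of their members force $\tau\in\dot{\mathcal H}$ are in $V$, so $W$ can compute $\mathcal H_A$ from them and $G_A$. Likewise $\mathcal H'_A\in W$. Also $|\mathcal H_A|,|\mathcal H'_A|\le|\mathcal P(\omega)\cap W|\le\mu$, as there are at most $\mu$ nice names supported in $A$.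

**Step 4: they are not separated in $W$.** Two disjoint closed sets of $W$ have codes that are values of nice names $\sigma,\sigma'$ supported in $A$. By absoluteness the sets with these codes are disjoint in $V[G]$ as well. By (8) and $p\in G$, the value of $\varrho(\sigma,\sigma')$ is a member of $\mathcal H$ not almost contained in $F_\sigma$, or a member of $\mathcal H'$ not almost contained in $F_{\sigma'}$. This value lies in $W$, so in $\mathcal H_A$ or $\mathcal H'_A$, and by absoluteness it witnesses in $W$ that $F_\sigma,F_{\sigma'}$ do not separate $\mathcal H_A,\mathcal H'_A$.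

**Step 5: they are not separated in $V[G]$.** Suppose they were, by $J,J'$. Codes of $J,J'$ have nice names with countable supports, so they lie in $V[G_A][G_B]=W[G_B]$ for some countable $B\subseteq\lambda\setminus A$, $B\in V$. By absoluteness $J,J'$ separate the families in $W[G_B]$. By the product lemma, $G_B$ is generic over $W$ for the countable poset $\mathrm{Fn}(B,2)$. By Lemma 10 the families are separated in $W$, which contradicts Step 4.

So $\mathcal H_A\subseteq\mathcal H$ and $\mathcal H'_A\subseteq\mathcal H'$ have size $<\mu^+$ and are not separated in $V[G]$. As $n$ was arbitrary, this proves Theorem D. $\blacksquare$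

## 11. Theorem A, and independence from ZFC

**Proof of Theorem A.** By ccc, cardinals and cofinalities are preserved, so in $V[G]$ the cardinal $\mu^+$ is regular and uncountable, and $\mu^+\le\lambda\le\mathfrak c$. By Theorem D, $R_{\mu^+}$ holds in $V[G]$ for every $n$. Theorem C with $\kappa=\mu^+$, applied in $V[G]$, gives a compact $F$-space $X$ with $\dim X=n$, $\operatorname{ind}X\ge n+1$ and
$$\mathfrak c\le w(X)\le(\mu^+)^\omega\le\mathfrak c^\omega=\mathfrak c.$$
By (F6), $\operatorname{Ind}X\ge\operatorname{ind}X\ge n+1$. $\blacksquare$

Hence ZFC alone does not prove that $\operatorname{ind}X=\operatorname{Ind}X=\dim X$ for every compact $F$-space $X$ of weight $\mathfrak c$, if ZFC is consistent. By the theorem of Hart and van Mill the statement holds under CH, so it is independent of ZFC.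

If $V$ satisfies GCH, then $\mu=\aleph_1$, and any $\lambda\ge\aleph_2$ of uncountable cofinality is allowed in Theorem A and gives $\mathfrak c=\lambda$ in $V[G]$. So the failure is consistent with $\mathfrak c=\lambda$ for any such $\lambda$; for instance, adding $\aleph_2$ Cohen reals gives a counterexample with $\mathfrak c=\aleph_2$. By Theorem B, equality fails in ZFC for compact $F$-spaces of weight $\mathfrak c^+$, with $\dim$ equal to any prescribed $n\ge1$; so under CH the weight bound in the Hart–van Mill theorem cannot be raised to $\mathfrak c^+$. The proof does not decide whether the failure of CH alone yields a counterexample of weight $\mathfrak c$, and it does not give the exact value of $\operatorname{ind}X$.
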